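
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A determinant for domino plane partitions and the refined\\ enumeration of vertically symmetric alternating sign matrices}


\begin{abstract}
A determinant $V_n^{(e)}(\tau,t)$, which enumerates a class of restricted column-strict domino plane partitions with weights, was conjectured to specialize at $\tau=1$ to the generating function of vertically symmetric alternating sign matrices of order $2n+1$ according to the position of the $1$ in the first column. We prove this conjecture. The determinant is evaluated in closed form: a residue computation rewrites it as a determinant in which the parameter occupies a single row. It then satisfies a three-term functional equation under a substitution of order three, and this equation has a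 one-dimensional space of polynomial solutions of the relevant degree. The comparison with alternating sign matrices uses the refined enumeration of Razumov and Stroganov.
\end{abstract}

\section{The question and the result}

\subsection{Two polynomials}

For integers $i,j>0$ let
\begin{align*}
V_{ij}^e(\tau,t)={}&\sum_{k\ge 0}\left\{\binom{i-1}{k-i}+t\binom{i-1}{k-i-1}\right\}\left\{\binom{j-1}{k-j}+t\binom{j-1}{k-j-1}\right\}\tau^{2k-i-j}\\
&+\sum_{k\ge 0}\left\{\binom{i-1}{k-i-1}+t\binom{i-1}{k-i-2}\right\}\left\{\binom{j-1}{k-j}+t\binom{j-1}{k-j-1}\right\}\tau^{2k-i-j-1},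
\end{align*}
where $\binom{m}{r}=0$ if $r<0$ or $r>m$, and let $V_{ij}^e(\tau,t)=\delta_{ij}$ if $i=0$ or $j=0$. Put
\[
V_n^{(e)}(\tau,t)=\det\bigl(V^e_{ij}(\tau,t)\bigr)_{0\le i,j\le n-1},\qquad V_n(t)=V_n^{(e)}(1,t).
\]
In \cite{talk} the polynomial $V_n^{(e)}(\tau,t)$ is a weighted enumeration of a class of restricted column-strict domino plane partitions, and the determinant formula is a theorem. Here we take the determinant as the definition.

The second polynomial counts alternating sign matrices. An \emph{alternating sign matrix} is a square matrix with entries in $\{0,1,-1\}$ whose rows and columns all have sum $1$ and in which the nonzero entries of each row and of each column alternate in sign. So the first and the last nonzero entry of every row and of every column are $1$. Hence the first column has no entry $-1$ and contains exactly one $1$, and the same holds for the first and the last row. An alternating sign matrix of odd order $2n+1$ is \emph{vertically symmetric} (a VSASM) if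 it is invariant under reflection in its middle column. In a VSASM the $1$ of the first row must lie in the middle column, and so must that of the last row. So for $n\ge1$ the $1$ of the first column lies in one of the rows $2,\dots,2n$. For $1\le k\le 2n-1$ let $A^{\mathrm{VS}}_{2n+1,k}$ be the number of VSASMs of order $2n+1$ whose first column has its $1$ in row $k+1$, and put
\[
A^{\mathrm{VS}}_{2n+1}(t)=\sum_{k=1}^{2n-1}A^{\mathrm{VS}}_{2n+1,k}\,t^{k-1},\qquad A^{\mathrm{VS}}_{2n+1}=A^{\mathrm{VS}}_{2n+1}(1)\quad(n\ge1),\qquad A_1^{\mathrm{VS}}=1 .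
\]

For $n=1$ both polynomials are $1$. For $n=2$ we find $V_2(t)=V^e_{11}(1,t)=1+t+t^2$ (the first sum gives $1+t^2$, the second $t$). On the other side, symmetry and row sum $1$ make every entry in the middle column of a VSASM odd, so for order $5$ that column is $(1,-1,1,-1,1)$. The rows of the first two columns then have sums $0,1,0,1,0$, and rows $1$ and $5$ of these columns are zero. As the first column contains a single $1$ and no other nonzero entry, there are three possibilities for rows $2,3,4$ of these two columns,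
\[
\begin{pmatrix}1&0\\0&0\\0&1\end{pmatrix},\qquad
\begin{pmatrix}0&1\\1&-1\\0&1\end{pmatrix},\qquad
\begin{pmatrix}0&1\\0&0\\1&0\end{pmatrix},
\]
and all three give alternating sign matrices. So $A_5^{\mathrm{VS}}(t)=1+t+t^2$ as well. The conjecture of \cite{talk} is that the two polynomials always agree.

There are structural reasons to believe it. Turning a VSASM upside down shows that $A^{\mathrm{VS}}_{2n+1}(t)$ is palindromic, and we shall see in Proposition~\ref{prop:pencil} that $V_n(t)=t^{2n-2}V_n(1/t)$. The same proposition gives $V_n(0)=V_{n-1}(1)$ for $n\ge2$, and the case $k=1$ of Theorem~\ref{thm:RS} below says that $A^{\mathrm{VS}}_{2n+1}(0)=A^{\mathrm{VS}}_{2n-1}$.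

\subsection{Results}

\begin{theorem}\label{thm:closed}
Let $n\ge1$ and $m=2n-1$. With $V_{n-1}(1)$ read as $1$ when $n=1$,
\[
(1+t)\,V_n(t)=V_{n-1}(1)\sum_{k=0}^{m}\frac{(m+k)!\,(2m-k)!}{k!\,(m-k)!\,(2m)!}\,t^k .
\]
\end{theorem}

\begin{theorem}\label{thm:conj}
For every $n\ge1$, $\;V_n^{(e)}(1,t)=A^{\mathrm{VS}}_{2n+1}(t)$.
\end{theorem}

Theorem~\ref{thm:closed} is proved here from scratch. Theorem~\ref{thm:conj} follows from it and from one published result.

\begin{theorem}[Razumov and Stroganov \cite{RS}]\label{thm:RS}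
For $1\le k\le 2n-1$,
\[
A^{\mathrm{VS}}_{2n+1,k}=\frac{A^{\mathrm{VS}}_{2n-1}}{(4n-2)!}\sum_{r=1}^{k}(-1)^{k+r}w_r,\qquad
w_r=\frac{(2n+r-2)!\,(4n-r-1)!}{(r-1)!\,(2n-r)!}.
\]
\end{theorem}

Section~\ref{sec:compl} contains a product formula for $V_n(1)$, an integral formula for $V_n(t)$, and a characterization of $(1+t)V_n(t)$ by its functional equation. Identities valid for all $\tau$ are in Proposition~\ref{prop:pencil}.

\subsection{The plan}

Write $N=n-1$. The first step, in Section~\ref{sec:pencil}, is that $V_n(t)=t^ND_N(c)$, where $c=(1-t)^2/t$ and $D_N(c)$ is the determinant of an $N\times N$ matrix whose entries are \emph{linear} in $c$. Such determinants are hard to evaluate as long as $c$ occurs in every row. The heart of the proof is that $D_N$ is nevertheless the solution of a small linear problem. There is a fixed sequence of polynomials $q_1,q_2,\dots$, not depending on $N$, such that $c^ND_N(c)$ is a linear combination of $q_1(c),\dots,q_{N+1}(c)$ with constant coefficients (Section~\ref{sec:row}).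 Since it is visibly divisible by $c^N$, there are $N$ linear conditions on $N+1$ coefficients. Section~\ref{sec:small} shows this by hand for $n=2,3$. To solve the problem for all $N$, we use that the $q_k$ become quotients of differences of powers, $(A-B)q_k(c)=A^k-B^k$, when $c$ is expressed through $t$. The two functions $A,B$ of $t$ belong to a triple permuted by $t\mapsto 1/(1-t)$, and this gives a functional equation (Section~\ref{sec:three}), which is solved in Section~\ref{sec:solve}.

\section{The determinant of a linear pencil}\label{sec:pencil}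

The coefficient of $x^0$ in a Laurent polynomial $F$ in $x$ is written $\operatorname{CT}F$. This section costs no more for general $\tau$ than for $\tau=1$. Put
\[
U=x(1+\tau x),\qquad W=x^{-1}(1+\tau/x),\qquad M_{ij}(\tau)=\operatorname{CT}\bigl[U^{i-1}W^{j-1}(1+x)\bigr]\quad(i,j\ge1).
\]
A determinant of size $0$ is $1$.

\begin{proposition}\label{prop:pencil}
For $n\ge1$,
\begin{equation}\label{eq:pencil}
V_n^{(e)}(\tau,t)=\det_{1\le i,j\le n-1}\Bigl((1-t)(1-\tau^2t)\,M_{i,j}(\tau)+t\,M_{i+1,j+1}(\tau)\Bigr).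
\end{equation}
Consequently
\[
V_n^{(e)}(\tau,t)=(\tau t)^{2n-2}\,V_n^{(e)}\Bigl(\tau,\frac1{\tau^2t}\Bigr)\quad(n\ge1),\qquad
V_n^{(e)}(\tau,0)=V_{n-1}^{(e)}(\tau,1)\quad(n\ge2),
\]
the first as an identity of rational functions of $\tau$ and $t$.
\end{proposition}

\begin{proof}
Row $0$ and column $0$ are those of the identity matrix, so $V_n^{(e)}$ is the determinant over $1\le i,j\le n-1$. For $i\ge1$ let
\[
a_i(x)=x^i(1+\tau x)^{i-1}(1+t\tau x).
\]
The coefficient of $x^k$ in $a_i$ is $a_{i,k}=\tau^{k-i}\bigl\{\binom{i-1}{k-i}+t\binom{i-1}{k-i-1}\bigr\}$. The definition of $V_{ij}^e$ therefore reads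
\[
V^e_{ij}=\sum_k a_{i,k}a_{j,k}+\sum_k a_{i,k-1}a_{j,k}=\operatorname{CT}\bigl[a_i(x)\,a_j(1/x)\,(1+x)\bigr].
\]
Now $a_i(x)=U^{i-1}x(1+t\tau x)$ and $a_j(1/x)=W^{j-1}x^{-1}(1+t\tau/x)$. Since $UW=(1+\tau x)(1+\tau/x)=1+\tau^2+\tau(x+1/x)$,
\[
(1+t\tau x)(1+t\tau/x)=1+t^2\tau^2+t\tau(x+1/x)=(1-t)(1-\tau^2t)+t\,UW .
\]
This gives $V^e_{ij}=(1-t)(1-\tau^2t)M_{ij}(\tau)+tM_{i+1,j+1}(\tau)$, that is, \eqref{eq:pencil}.

Replacing $t$ by $1/(\tau^2t)$ multiplies both $(1-t)(1-\tau^2t)$ and $t$ by $(\tau t)^{-2}$, hence the determinant of size $n-1$ by $(\tau t)^{-2(n-1)}$. This is the first consequence. For the second, $M_{i1}(\tau)=\operatorname{CT}[U^{i-1}(1+x)]=\delta_{i1}$ because $x$ divides $U$. Expanding $V_n^{(e)}(\tau,0)=\det(M_{ij}(\tau))_{1\le i,j\le n-1}$ along the first column leaves $\det(M_{i+1,j+1}(\tau))_{1\le i,j\le n-2}$, which is \eqref{eq:pencil} for $n-1$ at $t=1$.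
\end{proof}

From now on $\tau=1$, so $U=x(1+x)$ and $W=(1+x)/x^2$, and $M_{ij}=M_{ij}(1)$. With an indeterminate $c$, let
\begin{equation}\label{eq:DN}
D_N(c)=\det_{1\le i,j\le N}\bigl(cM_{i,j}+M_{i+1,j+1}\bigr),\qquad c(t)=\frac{(1-t)^2}{t}=t-2+\frac1t .
\end{equation}
Then \eqref{eq:pencil} becomes
\begin{equation}\label{eq:VD}
V_n(t)=t^N D_N\bigl(c(t)\bigr),\qquad N=n-1 .
\end{equation}

\section{The cases $n=2$ and $n=3$ by hand}\label{sec:small}

Since $U^{i-1}W^{j-1}(1+x)=x^{i+1-2j}(1+x)^{i+j-1}$, we have $M_{ij}=\binom{i+j-1}{2j-i-1}$. Hence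
\[
D_1=cM_{11}+M_{22}=c+3,\qquad
D_2=\det\begin{pmatrix}c+3&c+4\\1&3c+10\end{pmatrix}=3c^2+18c+26 .
\]
Put $q_1=1$, $q_2=3c+c^2$, $q_3=(3c+c^2)q_2+c\,q_1=c+9c^2+6c^3+c^4$. Then
\[
cD_1=q_2,\qquad c^2D_2=3c^4+18c^3+26c^2=3q_3-q_2 .
\]
The second identity is almost forced. A combination $\ell_1q_1+\ell_2q_2+\ell_3q_3$ has constant term $\ell_1$ and linear term $(3\ell_2+\ell_3)c$, so it is divisible by $c^2$ exactly when it is a multiple of $3q_3-q_2$. The multiple is also known in advance: for $n=N+1\ge2$ the coefficient of $c^N$ in $D_N$ is $\det(M_{ij})_{1\le i,j\le N}=V_n(0)=V_{n-1}(1)$, here $V_2(1)=3$. Substituting $c=c(t)$ gives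
\[
V_3(t)=3(1-t)^4+18t(1-t)^2+26t^2=3+6t+8t^2+6t^3+3t^4 .
\]

So if $c^ND_N$ is always a combination of the first $N+1$ members of a sequence $q_1,q_2,\dots$, the determinant disappears from the problem. We now show where the $q_k$ come from.

\section{Moving the parameter into one row}\label{sec:row}

\subsection{The entries as residues}

We use the formal residue $\operatorname{Res}_xF\,dx=[x^{-1}]F$, so that $\operatorname{CT}F=\operatorname{Res}_xF\,dx/x$. Recall its behavior under substitution. Let $\varepsilon(x)\in\mathbb Q[[x]]$ be $x^d$ times a power series with nonzero constant term, where $d\ge1$. Then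
\begin{equation}\label{eq:res}
\operatorname{Res}_x\varphi(\varepsilon(x))\,\varepsilon'(x)\,dx=d\,\operatorname{Res}_\varepsilon\varphi(\varepsilon)\,d\varepsilon
\end{equation}
for every Laurent series $\varphi$ with finitely many negative powers and coefficients in a commutative ring containing $\mathbb Q$. Indeed, for $k\ne-1$ the series $\varepsilon^k\varepsilon'$ is the derivative of $\varepsilon^{k+1}/(k+1)$ and has residue $0$, while $\varepsilon'/\varepsilon=d/x+(\text{power series})$; for $k\ge0$ no negative powers of $x$ occur, so an infinite tail does no harm. We shall need the coefficient ring $\mathbb Q[c]$.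

The right variable is $s=1+x$, in which
\[
U=s^2-s,\qquad \frac1W=\frac{(s-1)^2}{s}=s-2+\frac1s=:\varepsilon .
\]
All rational functions of $s$ below are expanded in powers of $x=s-1$. The idea is to use the involution $s\mapsto1/s$, that is, $x\mapsto-x/(1+x)$. It leaves $W$ unchanged, and it changes the sign of the differential $dx/x^2$, in terms of which the entries will be written. Hence only the antisymmetric part of the powers of $U$ matters, and this part is expressed through $\varepsilon$. Let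
\[
p=U=s^2-s,\qquad r=s^{-2}-s^{-1}
\]
be $U$ and its image. Then
\begin{equation}\label{eq:pr}
p+r=(s+s^{-1})^2-2-(s+s^{-1})=(\varepsilon+2)^2-2-(\varepsilon+2)=3\varepsilon+\varepsilon^2,\qquad
pr=-\frac{(s-1)^2}{s}=-\varepsilon .
\end{equation}
Define polynomials $q_k$ in one variable by
\[
q_0=0,\qquad q_1=1,\qquad q_{k+1}(\varepsilon)=(3\varepsilon+\varepsilon^2)\,q_k(\varepsilon)+\varepsilon\,q_{k-1}(\varepsilon)\quad(k\ge1).
\]
Since $p^{k+1}-r^{k+1}=(p+r)(p^k-r^k)-pr(p^{k-1}-r^{k-1})$, induction and \eqref{eq:pr} give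
\begin{equation}\label{eq:qk}
p^k-r^k=(p-r)\,q_k(\varepsilon)\qquad(k\ge0).
\end{equation}
This is an identity of rational functions of $s$. Moreover $q_k$ has degree $2(k-1)$ for $k\ge1$, and $\varepsilon^{\lfloor k/2\rfloor}$ divides $q_k$: in the recurrence for $q_{k+1}$ the two terms are divisible by $\varepsilon^{1+\lfloor k/2\rfloor}$ and $\varepsilon^{1+\lfloor (k-1)/2\rfloor}=\varepsilon^{\lfloor (k+1)/2\rfloor}$. Hence
\[
\psi_i(\varepsilon)=c\,q_i(\varepsilon)+\varepsilon^{-1}q_{i+1}(\varepsilon)\qquad(i\ge1)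
\]
is a polynomial in $\varepsilon$ and $c$.

\begin{lemma}\label{lem:entry}
For $i,j\ge1$, $\;cM_{ij}+M_{i+1,j+1}=[\varepsilon^{j-1}]\,(1+\varepsilon)\psi_i(\varepsilon)$.
\end{lemma}

\begin{proof}
The left side is $\operatorname{CT}[(c+UW)U^{i-1}W^{j-1}(1+x)]$. Because $\tau=1$, we have $(1+x)/x=U/x^2$. So the left side equals
\[
\operatorname{Res}_x\Psi\,\varepsilon^{1-j}\,\frac{dx}{x^2},\qquad \Psi=cU^i+\varepsilon^{-1}U^{i+1}.
\]
Under $s\mapsto1/s$ the series $\varepsilon$ is invariant, and $dx/x^2=ds/(s-1)^2$ becomes $-s^{-2}ds/(s^{-1}-1)^2=-ds/(s-1)^2$. By \eqref{eq:res}, applied to the substitution $x\mapsto-x/(1+x)$ (so $d=1$), the residue is therefore unchanged if we replace $\Psi$ by the negative of its image under $s\mapsto1/s$. Averaging the two expressions and using \eqref{eq:qk}, we get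
\[
\tfrac12\operatorname{Res}_x\bigl(c(p^i-r^i)+\varepsilon^{-1}(p^{i+1}-r^{i+1})\bigr)\varepsilon^{1-j}\frac{dx}{x^2}
=\tfrac12\operatorname{Res}_x\psi_i(\varepsilon)\,\varepsilon^{1-j}\,(p-r)\frac{ds}{(s-1)^2}.
\]
Next,
\begin{equation}\label{eq:pminusr}
p-r=(s^2-s^{-2})-(s-s^{-1})=(s-s^{-1})(s+s^{-1}-1)=(s-s^{-1})(1+\varepsilon),
\end{equation}
while $d\varepsilon=(s-s^{-1})\,s^{-1}ds$ and $ds/(s-1)^2=\varepsilon^{-1}s^{-1}ds$. Thus $(p-r)\,ds/(s-1)^2=(1+\varepsilon)\varepsilon^{-1}d\varepsilon$. Finally $\varepsilon=x^2/(1+x)$ has order $2$ in $x$, so the factor $d=2$ in \eqref{eq:res} cancels the factor $\frac12$ and the entry is $\operatorname{Res}_\varepsilon\psi_i(\varepsilon)(1+\varepsilon)\varepsilon^{-j}d\varepsilon$.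
\end{proof}

For $N=2$ one has $(1+\varepsilon)\psi_1=(c+3)+(c+4)\varepsilon+\cdots$ and $(1+\varepsilon)\psi_2=1+(3c+10)\varepsilon+\cdots$, the matrix of Section~\ref{sec:small}.

\subsection{A single row containing $c$}

For power series $f_0,\dots,f_N$ in $\varepsilon$ write $\det(f_0,\dots,f_N)$ for the determinant of the matrix $([\varepsilon^j]f_i)_{0\le i,j\le N}$ of their first coefficients. It does not change when all $f_i$ are multiplied by one series with constant term $1$, since this multiplies the coefficient matrix from the right by a unitriangular matrix.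

Each row $\psi_i$ contains $c$, through $\varepsilon\psi_i=q_{i+1}+c\,\varepsilon q_i$. The remedy is to recognize $\varepsilon\psi_i$ as the numerator of a tail $F_i=q_{i+1}+cq_{i+2}+\cdots$ of the generating series of the $q_k$. The combinations $F_i-cF_{i+1}$ of consecutive tails are then free of $c$.

\begin{proposition}\label{prop:span}
For every $N\ge0$ there are rational numbers $\ell_1,\dots,\ell_{N+1}$ such that
\[
c^ND_N(c)=\sum_{j=1}^{N+1}\ell_j\,q_j(c).
\]
\end{proposition}

\begin{proof}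
For $N=0$ this is $1=q_1$; let $N\ge1$. Work in $\mathbb Q[c][[\varepsilon]]$ and put
\[
g=\sum_{k\ge1}c^{k-1}q_k(\varepsilon)=\frac1{1-(3\varepsilon+\varepsilon^2)c-\varepsilon c^2},\qquad
F_i=\sum_{l\ge1}c^{l-1}q_{i+l}(\varepsilon)\quad(i\ge1).
\]
The sums converge because $\varepsilon^{\lfloor k/2\rfloor}$ divides $q_k$, and the formula for $g$ is the recurrence. In the product $(1-(3\varepsilon+\varepsilon^2)c-\varepsilon c^2)F_i$ the recurrence kills all powers of $c$ beyond the first, so that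
\[
\bigl(1-(3\varepsilon+\varepsilon^2)c-\varepsilon c^2\bigr)F_i=q_{i+1}+c\bigl(q_{i+2}-(3\varepsilon+\varepsilon^2)q_{i+1}\bigr)=q_{i+1}+c\,\varepsilon q_i=\varepsilon\psi_i ,
\]
that is, $F_i=g\,\varepsilon\psi_i$. By Lemma~\ref{lem:entry}, $D_N=\det((1+\varepsilon)\psi_1,\dots,(1+\varepsilon)\psi_N)$. Multiplying these $N$ series by $g/(1+\varepsilon)$, which has constant term $1$, turns them into $F_1/\varepsilon,\dots,F_N/\varepsilon$, so
\[
D_N(c)=\det\bigl([\varepsilon^{j}]F_i\bigr)_{1\le i,j\le N}=\det(q_1,F_1,\dots,F_N).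
\]
The last equality holds because $q_1=1$ and all $F_i$ are divisible by $\varepsilon$. For $i=1,\dots,N-1$, in this order, subtract $c$ times the row of $F_{i+1}$ from the row of $F_i$. Since $F_i-cF_{i+1}=q_{i+1}$, this gives $D_N=\det(q_1,\dots,q_N,F_N)$. Finally $c^NF_N=g-\sum_{k=1}^Nc^{k-1}q_k$, and hence
\[
c^ND_N(c)=\det(q_1,\dots,q_N,g)=\sum_{j=1}^{N+1}\ell_j\,[\varepsilon^{j-1}]g ,
\]
where the cofactors $\ell_j$ of the last row are rational numbers independent of $c$.

It remains to expand $g$ in powers of $\varepsilon$ instead of $c$. Its denominator $1-3c\varepsilon-c\varepsilon^2-c^2\varepsilon$ is symmetric in $c$ and $\varepsilon$. So $[\varepsilon^{j-1}]g$ is obtained from $[c^{j-1}]g=q_j(\varepsilon)$ by renaming the variable, and $[\varepsilon^{j-1}]g=q_j(c)$.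
\end{proof}

\section{A three-term functional equation}\label{sec:three}

The function $c(t)$ of \eqref{eq:DN} is $\varepsilon=s-2+s^{-1}$ evaluated at $s=t$. Accordingly let $A$ and $B$ be $p$ and $r$ at $s=t$:
\[
A(t)=t(t-1),\qquad B(t)=A(1/t)=\frac{1-t}{t^2},\qquad A^k-B^k=(A-B)\,q_k(c(t)),
\]
the last identity being \eqref{eq:qk}. A combination $S=\sum_j\ell_jq_j$ with constant coefficients thus satisfies
\begin{equation}\label{eq:H}
(A-B)\,S(c(t))=P(A)-P(B),\qquad P(z)=\sum_j\ell_jz^j .
\end{equation}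
The substitution $t\mapsto1/t$ merely exchanges $A$ and $B$. But $A$ has another symmetry, $t\mapsto1-t$. The composite
\[
\rho(t)=\frac1{1-t},\qquad \rho^2(t)=\frac{t-1}{t},\qquad \rho^3=\mathrm{id},
\]
has order three, and with $C(t)=t/(1-t)^2=1/c(t)$,
\begin{equation}\label{eq:cycle}
A\circ\rho=\frac1{1-t}\cdot\frac{t}{1-t}=C,\qquad C\circ\rho=\frac1{1-t}\cdot\frac{(1-t)^2}{t^2}=B,\qquad B\circ\rho=\frac{-t}{1-t}\,(1-t)^2=A .
\end{equation}
Hence the three functions obtained from $P(A)-P(B)$ by composition with $\mathrm{id},\rho,\rho^2$ add up to zero.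

\begin{remark}
The triple is already visible in $g$. By \eqref{eq:pr} at $s=t$, the denominator of $g$ for $c=c(t)$ is $1-(3c+c^2)\varepsilon-c\varepsilon^2=(1-A\varepsilon)(1-B\varepsilon)$, so it vanishes at $\varepsilon=1/A$ and $\varepsilon=1/B$, while $c=1/C$. Now
\[
\frac1A+\frac1B+\frac1C=\frac{-1+t^3+(1-t)^3}{t(1-t)}=-3,\qquad ABC=-1 .
\]
Correspondingly, the equation $1-3c\varepsilon-c\varepsilon^2-c^2\varepsilon=0$ says that $c$, $\varepsilon$ and $-1/(c\varepsilon)$ have sum $-3$, so it is symmetric not in two but in three quantities.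
\end{remark}

\begin{proposition}\label{prop:fe}
Let $N\ge0$ and $m=2N+1$. Suppose that $S=\sum_{j=1}^{N+1}\ell_jq_j$, with complex coefficients $\ell_j$, is divisible by $c^N$, say $S(c)=c^ND(c)$, and put $f(t)=(1+t)\,t^ND(c(t))$. Then $f$ is a polynomial of degree at most $m$ and
\begin{equation}\label{eq:fe}
(1-t)^{2m+1}f(t)-t^{2m+1}\,(1-t)^mf\Bigl(\frac1{1-t}\Bigr)+t^mf\Bigl(1-\frac1t\Bigr)=0 .
\end{equation}
In particular this holds for $f(t)=(1+t)V_n(t)$, with $n=N+1$.
\end{proposition}

\begin{proof}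
Since $q_j$ has degree $2(j-1)$, $S$ has degree at most $2N$ and $D$ has degree at most $N$. As $tc(t)=(1-t)^2$, $t^ND(c(t))$ is a polynomial of degree at most $2N$. Let $H(t)=(A-B)\,S(c(t))$. By \eqref{eq:H} and \eqref{eq:cycle},
\begin{equation}\label{eq:sum}
H+H\circ\rho+H\circ\rho^2=\bigl(P(A)-P(B)\bigr)+\bigl(P(C)-P(A)\bigr)+\bigl(P(B)-P(C)\bigr)=0 .
\end{equation}
We express $H$ through $f$. By \eqref{eq:pminusr} at $s=t$,
\[
A-B=(t-t^{-1})(1+c(t))=-\frac{(1-t)(1+t)(1-t+t^2)}{t^2},
\]
and $S(c(t))=c(t)^ND(c(t))=(1-t)^{2N}t^{-2N}\cdot t^ND(c(t))$. Hence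
\[
H(t)=-\frac{(1-t)^m(1-t+t^2)\,f(t)}{t^{m+1}} .
\]
For $t'=\rho(t)$ we have $1-t'=-t/(1-t)$ and $1-t'+t'^2=(1-t+t^2)/(1-t)^2$. For $t''=\rho^2(t)$ we have $1-t''=1/t$ and $1-t''+t''^2=(1-t+t^2)/t^2$. Since $m$ is odd,
\begin{align*}
H(\rho(t))&=\frac{t^m}{(1-t)^m}\cdot\frac{1-t+t^2}{(1-t)^2}\cdot(1-t)^{m+1}f(t')=\frac{t^m(1-t+t^2)}{1-t}\,f\Bigl(\frac1{1-t}\Bigr),\\
H(\rho^2(t))&=-\frac1{t^m}\cdot\frac{1-t+t^2}{t^2}\cdot\frac{t^{m+1}}{(1-t)^{m+1}}f(t'')=-\frac{1-t+t^2}{t(1-t)^{m+1}}\,f\Bigl(1-\frac1t\Bigr).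
\end{align*}
Multiplying \eqref{eq:sum} by $-t^{m+1}(1-t)^{m+1}/(1-t+t^2)$ yields \eqref{eq:fe}. For the last statement take $D=D_N$, which is allowed by Proposition~\ref{prop:span}; then $f=(1+t)V_n$ by \eqref{eq:VD}.
\end{proof}

The divisibility by $c^N$ is what makes $f$ a polynomial: if $S$ is not divisible by $c^N$ and $D$ is replaced by $S/c^N$, the function $f$ has a pole at $t=1$.

\section{Solving the equation}\label{sec:solve}

If $\deg f\le m$, then $(1-t)^mf(1/(1-t))$ and $h(t)=t^mf(1-1/t)$ are polynomials of degree at most $m$. So \eqref{eq:fe} implies that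
\begin{equation}\label{eq:pade}
(1-t)^{2m+1}f(t)+h(t)\ \text{ is divisible by } t^{2m+1},\qquad \deg f,\deg h\le m .
\end{equation}
This is a Pad\'e approximation problem: the coefficients of $t^{m+1},\dots,t^{2m}$ in $(1-t)^{2m+1}f$ must vanish, which is $m$ equations for the $m+1$ coefficients of $f$. For $m=1$, $f=b+b't$, the coefficient of $t^2$ in $(1-t)^3f$ is $3b-3b'$, and $f$ is a multiple of $1+t$. In general, differentiating $m+1$ times removes the unknown $h$, and expanding $f$ in powers of $1-t$ makes the differentiation diagonal.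

\begin{lemma}\label{lem:pade}
Let $m\ge1$. If $f,h\in\mathbb C[t]$ satisfy \eqref{eq:pade}, then
\[
f(t)=f(0)\,\frac{(3m+1)!}{m!\,(2m)!}\int_0^1\bigl[u(1-u)(1-u+ut)\bigr]^m\,du
=f(0)\sum_{k=0}^m\frac{(m+k)!\,(2m-k)!}{k!\,(m-k)!\,(2m)!}\,t^k .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:pade}, $t^m$ divides $\bigl(\tfrac{d}{dt}\bigr)^{m+1}\bigl[(1-t)^{2m+1}f(t)\bigr]$. Write $f=\sum_{k=0}^mb_k(1-t)^k$. Then
\[
\Bigl(\frac{d}{dt}\Bigr)^{m+1}\bigl[(1-t)^{2m+1}f(t)\bigr]=(-1)^{m+1}(1-t)^m\sum_{k=0}^mb_k\frac{(2m+1+k)!}{(m+k)!}(1-t)^k .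
\]
As $t$ and $1-t$ are coprime, $t^m$ divides the last sum, which has degree at most $m$. So the sum equals $\kappa t^m$ for some constant $\kappa$. Comparing with $t^m=\sum_k(-1)^k\binom mk(1-t)^k$,
\[
b_k=\kappa\,(-1)^k\binom mk\frac{(m+k)!}{(2m+1+k)!}=\frac{\kappa}{m!}(-1)^k\binom mk\int_0^1u^{m+k}(1-u)^m\,du ,
\]
by the beta integral $\int_0^1u^a(1-u)^b\,du=a!\,b!/(a+b+1)!$. Summing over $k$ gives
\[
f(t)=\frac{\kappa}{m!}\int_0^1u^m(1-u)^m\bigl(1-u(1-t)\bigr)^m\,du=\frac{\kappa}{m!}\int_0^1u^m(1-u)^m(1-u+ut)^m\,du .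
\]
Expanding $(1-u+ut)^m=\sum_k\binom mk(1-u)^{m-k}u^kt^k$ and using the beta integral again,
\[
f(t)=\frac{\kappa}{m!}\sum_{k=0}^m\binom mk\frac{(m+k)!\,(2m-k)!}{(3m+1)!}\,t^k .
\]
At $t=0$ this reads $f(0)=\kappa\,(2m)!/(3m+1)!$. Eliminating $\kappa$ from the integral form and from the sum proves the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closed}]
By Proposition~\ref{prop:fe}, $f=(1+t)V_n$ has degree at most $m=2n-1$ and satisfies \eqref{eq:fe}, hence \eqref{eq:pade}, and Lemma~\ref{lem:pade} applies. For $n\ge2$ the value $f(0)=V_n(0)$ is $V_{n-1}(1)$ by Proposition~\ref{prop:pencil}; for $n=1$ it is $1$.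
\end{proof}

\section{Comparison with VSASMs}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Fix $n$, write $A_k=A^{\mathrm{VS}}_{2n+1,k}$ and set $A_0=A_{2n}=0$. Define $w_r$ for $1\le r\le 2n$ by the formula in Theorem~\ref{thm:RS}. The factor $1+t$ in Theorem~\ref{thm:closed} corresponds to sums of neighboring coefficients, and these remove the alternating sum in Theorem~\ref{thm:RS}. Indeed, that theorem gives
\begin{equation}\label{eq:neighbors}
A_k+A_{k-1}=\frac{A^{\mathrm{VS}}_{2n-1}}{(4n-2)!}\,w_k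
\end{equation}
for $1\le k\le2n-1$. It also holds for $k=2n$. To see this, note that $w_r=w_{2n+1-r}$, since $r\mapsto2n+1-r$ exchanges the two factors in the numerator of $w_r$ and those in the denominator. As $r$ and $2n+1-r$ have different parity, $\sum_{r=1}^{2n}(-1)^rw_r=0$. Hence
\[
A_{2n-1}=\frac{A^{\mathrm{VS}}_{2n-1}}{(4n-2)!}\sum_{r=1}^{2n-1}(-1)^{r+1}w_r=\frac{A^{\mathrm{VS}}_{2n-1}}{(4n-2)!}\,w_{2n},
\]
which is \eqref{eq:neighbors} for $k=2n$. Multiplying \eqref{eq:neighbors} by $t^{k-1}$ and summing over $k=1,\dots,2n$, we get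
\[
(1+t)A^{\mathrm{VS}}_{2n+1}(t)=A^{\mathrm{VS}}_{2n-1}\sum_{r=1}^{2n}\frac{w_r}{(4n-2)!}\,t^{r-1}
=A^{\mathrm{VS}}_{2n-1}\sum_{k=0}^{m}\frac{(m+k)!\,(2m-k)!}{k!\,(m-k)!\,(2m)!}\,t^k,
\]
where $m=2n-1$ and, in the last sum, $k=r-1$. By Theorem~\ref{thm:closed}, $(1+t)V_n(t)$ is the same sum with the factor $V_{n-1}(1)$ in place of $A^{\mathrm{VS}}_{2n-1}$. For $n=1$ both factors are $1$, so $V_1(t)=A_3^{\mathrm{VS}}(t)$. If $n\ge2$ and $V_{n-1}(t)=A^{\mathrm{VS}}_{2n-1}(t)$, then the factors agree, by setting $t=1$, and $V_n(t)=A^{\mathrm{VS}}_{2n+1}(t)$. The theorem follows by induction.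
\end{proof}

\section{Complements}\label{sec:compl}

The statements of this section do not depend on Theorem~\ref{thm:RS}.

\begin{corollary}\label{cor:product}
For $n\ge1$, with $V_{n-1}(1)$ read as $1$ when $n=1$,
\[
(1+t)\,V_n^{(e)}(1,t)=V_{n-1}(1)\,\frac{(6n-2)!}{(2n-1)!\,(4n-2)!}\int_0^1\bigl[u(1-u)(1-u+ut)\bigr]^{2n-1}du ,
\]
\[
V_n^{(e)}(1,1)=\prod_{k=1}^n\frac{(2k-1)!\,(6k-2)!}{2\,(4k-1)!\,(4k-2)!} .
\]
\end{corollary}

\begin{proof}
The first formula is the integral form in Lemma~\ref{lem:pade} with $m=2n-1$, $f=(1+t)V_n$ and $f(0)=V_{n-1}(1)$. At $t=1$ the integral is $m!^2/(2m+1)!$, so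
\[
\frac{V_n(1)}{V_{n-1}(1)}=\frac12\cdot\frac{(3m+1)!}{m!\,(2m)!}\cdot\frac{m!^2}{(2m+1)!}
=\frac{(2n-1)!\,(6n-2)!}{2\,(4n-1)!\,(4n-2)!}.
\]
Multiplying these ratios gives the product.
\end{proof}

\begin{corollary}\label{cor:line}
Let $n\ge1$ and $m=2n-1$. The polynomials $f\in\mathbb C[t]$ of degree at most $m$ that satisfy \eqref{eq:fe} form exactly the line spanned by $(1+t)V_n^{(e)}(1,t)$.
\end{corollary}

\begin{proof}
Equation \eqref{eq:fe} is linear in $f$, and by Lemma~\ref{lem:pade} a solution of degree at most $m$ is determined by $f(0)$. So the space of solutions has dimension at most $1$. It contains $(1+t)V_n$ by Proposition~\ref{prop:fe}, and this is nonzero because $V_n(1)\neq0$ by Corollary~\ref{cor:product}.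
\end{proof}

\begin{remark}
What Section~\ref{sec:small} shows for $N=2$ is true for every $N$: the combinations of $q_1,\dots,q_{N+1}$ that are divisible by $c^N$ are exactly the multiples of $c^ND_N(c)$. Indeed, the map $S\mapsto f$ of Proposition~\ref{prop:fe} is linear and injective, its values lie in the line of Corollary~\ref{cor:line}, and it sends $c^ND_N$ to the nonzero polynomial $(1+t)V_n$. In other words, the $N$ linear conditions on the $N+1$ coefficients are independent.
\end{remark}

\begin{thebibliography}{9}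

\bibitem{talk}
\emph{Enumeration problems of plane partitions and Pfaffian (determinant) expressions},
\texttt{http://poisson.ms.u-tokyo.ac.jp/\~{}mi/talks/nagoya08.pdf}.

\bibitem{RS}
A. V. Razumov and Yu. G. Stroganov,
\emph{Refined enumerations of some symmetry classes of alternating-sign matrices},
Theoret. Math. Phys. \textbf{141} (2004), 1609--1630.

\end{thebibliography}

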